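# Unital $P_1$ algebras of dimension $n$ in $M_n(\mathbb C)$: maximal for $n\le 4$, not always maximal for $n\ge 5$

## Four theorems on dimension and maximality

Throughout, $H$ is a complex Hilbert space of dimension $n\in\mathbb N$, and $L(H)=M_n(\mathbb C)$. An algebra $B\subset L(H)$ is *unital* if it contains the identity operator of $L(H)$. Property $P_1$, to be unpacked in a moment, says that every linear functional on $B$ can be written $b\mapsto y(bx)$ with one vector $x$ and one covector $y$. A *maximal* $P_1$ algebra is one that is not properly contained in another $P_1$ subalgebra of $L(H)$.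

**Main Theorem.** The statement "every unital $P_1$ algebra $B\subset M_n(\mathbb C)$ with $\dim B=n$ is a maximal $P_1$ algebra" is true exactly when $n\le 4$. For every $n\ge 5$ there is even a commutative counterexample. In detail:

**Theorem 1.** For every $n\ge5$ there are unital algebras $B\subsetneq A\subset M_n(\mathbb C)$, both with $P_1$, with $B$ commutative, $\dim B=n$ and $\dim A=n+1$.

**Theorem 2.** If $n\le 4$, every unital $P_1$ algebra in $M_n(\mathbb C)$ has dimension $\le n$. Hence for $n\le4$ every unital $P_1$ algebra of dimension $n$ is maximal.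

**Theorem 3.** For $n\ge5$ there is a unital $P_1$ algebra in $M_n(\mathbb C)$ of dimension $n+\lfloor (n-2)/3\rfloor$.

**Theorem 4.** Let $B$ be a unital $P_1$ algebra with $\dim B=n$ ($n$ arbitrary). If $B$ is semisimple (for example diagonal), or if $B$ is a local Frobenius algebra (for example generated by one $n\times n$ Jordan block), then $B$ is a maximal $P_1$ algebra.

The question behind these theorems comes from "A Journal Of Mathematics", http://msp.berkeley.edu/involve/2011/4-3/involve-v4-n3-p02-s.pdf, and asks: if $B\subset M_n(\mathbb C)$ is a unital operator algebra with property $P_1$ and $\dim B=n$, is $B$ a maximal $P_1$ algebra? Theorems 1 and 2 answer it: yes for $n\le4$, no for each $n\ge5$. Theorem 3 shows that the dimension can exceed $n$ by much more than one, and Theorem 4 gives two classes for which the answer is yes for every $n$.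

## Property $P_1$ as solving bilinear equations

The predual of $L(H)$ is identified with the trace class operators, here all of $M_n(\mathbb C)$, by $\langle T,A\rangle=\operatorname{tr}(TA)$. For a linear subspace $B\subset L(H)$ put
$$B_\perp=\{T:\operatorname{tr}(TA)=0\text{ for all }A\in B\},\qquad B_*=L(H)_*/B_\perp .$$

**Definition.** The subspace $B$ has *property $P_1$* if every element of $B_*$ has the form $x+B_\perp$ with $\operatorname{rank}(x)\le1$. An algebra $B\subset L(H)$ with property $P_1$ is a *$P_1$ algebra*. It is a *maximal $P_1$ algebra* if, whenever $A$ is a subalgebra of $L(H)$ with property $P_1$ and $A\supset B$, then $A=B$.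

Every linear functional on $B$ has the form $A\mapsto \operatorname{tr}(TA)$, and $T$ is determined modulo $B_\perp$. So $B_*$ is just the dual space $B^*$. An operator of rank at most one has the form $x\otimes y:h\mapsto y(h)x$, with $x\in H$ and $y\in H^*$ (the linear dual), and
$$\operatorname{tr}\big((x\otimes y)A\big)=y(Ax). \tag{1}$$
Hence:

> $S\subset L(H)$ has $P_1$ if and only if every linear functional $f$ on $S$ has the form $f(a)=y(ax)$ for some $x\in H$, $y\in H^*$.

We say that $(x,y)$ *represents* $f$. The same definition is used for subspaces of $L(V,W)$, with $x\in V$ and $y\in W^*$. If $S$ has basis $s_1,\dots,s_d$, property $P_1$ says that the $d$ bilinear equations $y(s_ix)=f_i$ can be solved for *every* right-hand side.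

**Diagonal matrices.** For the diagonal algebra $D_n$ the equations are $y_ix_i=f_i$, solved by $x=(1,\dots,1)$, $y=(f_1,\dots,f_n)$. So $D_n$ is a unital $P_1$ algebra of dimension $n$. For $n=2$, in the language of preduals: $B_\perp$ is the set of matrices with zero diagonal, and the coset of $\operatorname{diag}(f_1,f_2)$ contains $\begin{pmatrix} f_1&f_2\\ f_1&f_2\end{pmatrix}$, of rank at most one.

**Polynomial multiplication.** Let $S\subset M_n(\mathbb C)$ be spanned by $T_0,\dots,T_{2n-2}$, where $y(T_jx)$ is the coefficient of $t^j$ in $\big(\sum_{i=0}^{n-1} x_it^i\big)\big(\sum_{i=0}^{n-1} y_it^i\big)$. Representing a functional means factoring a given polynomial of degree $\le 2n-2$ into two factors of degree $\le n-1$. Over $\mathbb C$ this is always possible: split into linear factors and distribute them (and take $x=y=0$ for the zero polynomial). The $T_j$ are independent, since $\sum_jc_jT_j=0$, tested on the monomials $t^i$ and $t^l$, gives $c_{i+l}=0$. So $S$ has $P_1$ and dimension $2n-1$. For $n=2$ it consists of the symmetric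 $2\times2$ matrices, which do not form an algebra: $(E_{12}+E_{21})E_{11}=E_{21}$. Keep this space in mind.

A fact due to Azoff is that a subspace of $M_n(\mathbb C)$ with $P_1$ has dimension at most $2n-1$, and that this bound is attained. So dimension alone does not settle the question: there is room between $n$ and $2n-1$. What matters is the multiplication.

## Permanence, L-shapes and a dimension bound

**Lemma 5.** (a) $P_1$ passes to subspaces. (b) It is invariant under similarity, and under transposition $S\mapsto S^T=\{a^T:a\in S\}\subset L(H^*)$, where $a^Ty=y\circ a$; transposition maps algebras to algebras. (c) If $A_i\subset L(H_i)$ has $P_1$ for $i=1,2$, then $A_1\oplus A_2\subset L(H_1\oplus H_2)$ has $P_1$.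

*Proof.* (a) Extend the functional to the larger space and represent it there. (b) If $S'=gSg^{-1}$, then $y(ax)=(yg^{-1})\big(gag^{-1}(gx)\big)$. Also $y(ax)$ is the value at $x\in H=H^{**}$ of $a^Ty$, so the roles of $x$ and $y$ are exchanged. Finally $(ab)^T=b^Ta^T$. (c) A functional on $A_1\oplus A_2$ is $f_1\oplus f_2$. If $(x_i,y_i)$ represents $f_i$, then $(x_1\oplus x_2,\,y_1\oplus y_2)$ represents $f_1\oplus f_2$. $\square$

The next lemma is the only obstruction we shall use again and again. We write $u\otimes\rho$ for $h\mapsto\rho(h)u$.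

**Lemma 6 (L-shape lemma).** Let $u,u'$ be linearly independent vectors and $\rho,\rho'$ linearly independent functionals. A space with $P_1$ cannot contain all three of $u\otimes\rho,\ u\otimes\rho',\ u'\otimes\rho$.

*Proof.* The three operators are linearly independent, so some functional has $f(u\otimes\rho)=0$ and $f(u\otimes\rho')=f(u'\otimes\rho)=1$. If $(x,y)$ represents $f$, then $y(u)\rho'(x)=1$ and $y(u')\rho(x)=1$. So $y(u)\ne0$ and $\rho(x)\neq0$. But $y(u)\rho(x)=f(u\otimes\rho)=0$, a contradiction. $\square$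

For example, the upper triangular algebra $T_2=\operatorname{span}\{E_{11},E_{12},E_{22}\}$ has no $P_1$: take $u=e_1$, $u'=e_2$, $\rho=e_2^*$, $\rho'=e_1^*$.

**Lemma 7 (Azoff's bound, rectangular form).** If $N\subset L(V,W)$ has $P_1$ and $V,W\ne0$, then $\dim N\le\dim V+\dim W-1$.

*Proof.* Put $d=\dim V+\dim W-1$ and fix a basis of $V$. Let $f\neq0$ in $N^*$ be represented by $(x,y)$. Then $x\ne0$, and replacing $(x,y)$ by $(\lambda x,\lambda^{-1}y)$ we may assume that some coordinate of $x$ equals $1$. So $N^*\setminus\{0\}$ is covered by the images of the $\dim V$ polynomial maps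
$$\{x\in V:x_i=1\}\times W^*\to N^*,\qquad (x,y)\mapsto y(\cdot\,x),$$
each defined on a complex affine space of dimension $d$. If $\dim N>d$, each of these is a smooth map into a real vector space of larger real dimension, so its image has measure zero. Finitely many sets of measure zero cannot cover $N^*\setminus\{0\}$. $\square$

**The cases $n=1$ and $n=2$ by hand.** For $n=1$ the only unital algebra is $\mathbb C$. Let $n=2$ and let $A\subset M_2(\mathbb C)$ be unital with $\dim A\ge3$. If $A=M_2(\mathbb C)$, then $A\supset T_2$. Otherwise $\dim A=3$, and by Burnside's theorem $A$ has an invariant line. In a basis starting with a vector of that line $A\subset T_2$, hence $A=T_2$. In both cases $A$ contains an L-shape, so it has no $P_1$. Thus every unital $P_1$ algebra in $M_2(\mathbb C)$ has dimension at most $2$; in particular $D_2$ is a maximal $P_1$ algebra.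

## Cyclic vectors from nondegenerate functionals: Theorem 4

How would one try to prove that $B$ is always maximal? Suppose $B\subset A$, both with $P_1$, $\dim B=n=\dim H$. Choose a functional on $B$ so rich that any pair $(x,y)$ representing it must have $x$ cyclic for $B$ and $y$ cyclic on the other side. Extend it to $A$ in a clever way and force the extra elements of $A$ to vanish. Let us see how far this goes.

**Definition.** A functional $\varphi$ on a finite-dimensional unital algebra $B$ is *nondegenerate* if the bilinear form $(b,b')\mapsto\varphi(bb')$ is nondegenerate. In that case every functional on $B$ has the form $\varphi(\cdot\,b)$ for some $b\in B$, and also the form $\varphi(b''\,\cdot)$ for some $b''\in B$. The algebra $B$ is *Frobenius* if such a $\varphi$ exists. It is *local* here if $B=\mathbb C1+N$ with $N$ a nilpotent ideal.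

*Example.* Let $B$ be generated by one $n\times n$ Jordan block; removing the eigenvalue, $B=\operatorname{span}\{1,T,\dots,T^{n-1}\}$ with $T$ the nilpotent block. It is local. Let $\varphi$ be the coefficient of $T^{n-1}$. If $b\ne0$ has lowest term $T^i$, then $\varphi(T^{n-1-i}b)\neq0$, so $\varphi$ is nondegenerate. Moreover $B$ has $P_1$: for a cyclic vector $x$, the map $b\mapsto bx$ is a bijection $B\to H$, so every functional on $B$ is $y(\cdot\,x)$ for some $y$.

*Non-example.* If $B=\mathbb C1+N$ is local and $\{b\in B:Nb=0\}$ (the *socle*, in our commutative examples) has dimension at least $2$, then $B$ is not Frobenius. Given $\varphi$, choose $b\ne0$ with $Nb=0$ and $\varphi(b)=0$; then $\varphi(Bb)=\varphi(\mathbb Cb)=0$. The algebra $\operatorname{span}\{I,E_{12},E_{13}\}\subset M_3(\mathbb C)$ is of this kind. It has $P_1$: to get $y_1x_2=\alpha$, $y_1x_3=\beta$, $\sum x_iy_i=c$, take $y=(1,0,0)$, $x=(c,\alpha,\beta)$.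

**Lemma 8.** Let $B\subset L(H)$ be unital with $\dim B=n=\dim H$, and let $\varphi\in B^*$ be nondegenerate. If $\varphi(b)=y(bx)$ on $B$, then $Bx=H$ and $yB=H^*$.

*Proof.* If $bx=0$, then $\varphi(b'b)=y(b'bx)=0$ for all $b'\in B$, so $b=0$. Hence $b\mapsto bx$ is injective from $B$ to $H$, and the dimensions agree. Likewise $y\circ b=0$ gives $\varphi(bb')=0$ for all $b'$, so $b=0$, and $b\mapsto y\circ b$ is bijective onto $H^*$. $\square$

**Proof of Theorem 4.** Let $A\supset B$ be a $P_1$ algebra.

**Semisimple $B$.** Here the aim is to split $A$ as a bimodule and kill the complement. By Wedderburn's theorem $B$ is a direct sum of matrix algebras. The sum $\varphi$ of the traces on the blocks is nondegenerate. Since $B\otimes B^{op}$ is semisimple, $A=B\oplus M$ as $B$-bimodules. Let $(x,y)$ represent the functional on $A$ that is $\varphi$ on $B$ and $0$ on $M$. For $m\in M$ and $b,b'\in B$ we have $bmb'\in M$, so $y(b\,m\,b'x)=0$. By Lemma 8, the vectors $b'x$ fill $H$ and the functionals $y\circ b$ fill $H^*$. So $m=0$, and $A=B$.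

**Local Frobenius $B=\mathbb C1+N$.** Now $A$ need not split over $B$, and the aim is to produce an L-shape instead. If $n=1$ the claim is trivial, so let $n\ge2$; then $N\ne0$. Let $\varphi$ be nondegenerate, and represent it by $(x,y)$.

*First, we find a rank-one element in $B$.* By Lemma 8, $b\mapsto bx$ is an isomorphism $B\cong H$ of left $B$-modules. It carries $N=NB$ to $NH$, so $NH$ has codimension $1$; say $NH=\ker\psi$. It carries $\{b:Nb=0\}$ to the common kernel of $N$ in $H$. The map $b\mapsto\varphi(\cdot\,b)$ sends $\{b:Nb=0\}$ injectively into the functionals on $B$ that vanish on $N$, that is, into $(B/N)^*$, which has dimension $1$. So the common kernel of $N$ has dimension at most $1$. It is nonzero because $N$ is nilpotent. Call it $\mathbb Ck$. Let $N^m$ be the last nonzero power of $N$. An element $c\in N^m$ has $Nc=0$, so its range lies in $\mathbb Ck$, and $cN=0$, so it kills $NH=\ker\psi$. So $c$ is a multiple of $k\otimes\psi$, and therefore $k\otimes\psi\in B$.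

*Next, suppose $A\neq B$; we find an element of $A\setminus B$ that $N$ multiplies into $B$ from both sides.* Let $X$ be the last nonzero one among the sub-bimodules $N^p(A/B)$, $p\ge0$; then $NX=0$. Let $X'$ be the last nonzero one among $XN^q$, $q\ge0$; then $NX'=X'N=0$. A nonzero element of $X'$ lifts to $a\in A\setminus B$ with $Na\subset B$ and $aN\subset B$.

*Now we correct $a$ by elements of $B$.* The functional $r\mapsto\varphi(ra)$ is defined on $N$. Extend it to $B$; by nondegeneracy the extension is $\varphi(\cdot\,b)$ for some $b\in B$. For $r\in N$ and $b'\in B$ we have $b'r\in N$, hence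
$$\varphi\big(b'(ra-rb)\big)=\varphi\big((b'r)a\big)-\varphi\big((b'r)b\big)=0 .$$
As $ra-rb\in B$, nondegeneracy gives $ra=rb$. So $a_1=a-b\in A\setminus B$ satisfies $Na_1=0$. Its range lies in $\mathbb Ck$, so $a_1=k\otimes\omega$. Since $k\otimes\psi\in B$ and $a_1\notin B$, the functionals $\omega,\psi$ are independent. On the other side, extend $r\mapsto\varphi(ar)$ from $N$ to $B$ as $\varphi(b''\,\cdot)$. For $r\in N$, $b'\in B$,
$$\varphi\big((ar-b''r)b'\big)=\varphi\big(a(rb')\big)-\varphi\big(b''(rb')\big)=0,$$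
so $ar=b''r$. Thus $a_2=a-b''\in A\setminus B$ kills $NH=\ker\psi$, so $a_2=v\otimes\psi$, and $v,k$ are independent because $a_2\notin B$.

The algebra $A$ now contains $k\otimes\psi$, $k\otimes\omega$, $v\otimes\psi$, which contradicts Lemma 6. So $A=B$. $\blacksquare$

**Where this approach stops.** Everything rests on a nondegenerate $\varphi$. If $B$ is local and $\{b:Nb=0\}$ has dimension at least $2$, there is none, and the cyclic vector can be lost. Such a $B$ need not fail to be maximal: $\operatorname{span}\{I,E_{12},E_{13}\}\subset M_3(\mathbb C)$ has no nondegenerate functional and no cyclic vector (here $Bx=\operatorname{span}\{x,\,x_2e_1,\,x_3e_1\}$ has dimension at most $2$), but Theorem 2 will show that it is maximal. So a counterexample has to be built in this class, in a space large enough to avoid L-shapes.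

## A twisted quadratic factorization in $M_5(\mathbb C)$: Theorem 1

Start from the $P_1$ space of symmetric $2\times2$ matrices, where representing a functional means factoring a quadratic. Place it as maps from $\operatorname{span}(e_4,e_5)$ to $\operatorname{span}(e_2,e_3)$, by $E_{24}+E_{35}$, $E_{25}$, $E_{34}$. The values at $(x,y)$ are
$$y_3x_4,\qquad y_2x_4+y_3x_5,\qquad y_2x_5,$$
the coefficients of $(y_3+y_2t)(x_4+x_5t)$. To build a larger algebra, add a vector $e_1$ and the operators $E_{14},E_{15}$. In this crude form the space fails $P_1$: $E_{15}=e_1\otimes e_5^*$, $E_{14}=e_1\otimes e_4^*$ and $E_{25}=e_2\otimes e_5^*$ are an L-shape. Concretely, if $y_1x_4=1$ and $y_1x_5=0$, then $x_5=0$, and $y_2x_5=1$ is impossible.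

The repair is a twist. Replace $E_{25}$ by $E_{12}+E_{25}$ and $E_{34}$ by $E_{13}+E_{34}$. If $y_1\neq0$, the new terms $y_1x_2$ and $y_1x_3$ absorb any error in these two equations, and only the middle equation has to be solved by $(y_2,y_3)$. If $y_1=0$, the twist disappears and we are back to factoring a quadratic over $\mathbb C$.

**Proof of Theorem 1.** Let $n=5$ and put
$$a=E_{24}+E_{35},\quad b_1=E_{12}+E_{25},\quad b_2=E_{13}+E_{34},$$
$$A=\operatorname{span}\{I,E_{14},E_{15},a,b_1,b_2\},\qquad B=\operatorname{span}\{I,E_{14},E_{15},b_1,b_2\}.$$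

**Step 1. $A$ and $B$ are algebras.** We compute all products. The rule $E_{ij}E_{kl}=\delta_{jk}E_{il}$ gives
$$b_1a=E_{12}E_{24}=E_{14},\quad b_2a=E_{13}E_{35}=E_{15},\quad b_1^2=E_{12}E_{25}=E_{15},\quad b_2^2=E_{13}E_{34}=E_{14},$$
$$a^2=ab_1=ab_2=b_1b_2=b_2b_1=0 .$$
The five generators other than $I$ have zero first column and zero rows $4$ and $5$. So multiplying $E_{14}$ or $E_{15}$ by any of them, on either side, gives $0$. Hence $A$ is a unital algebra of dimension $6$. Also $B$ is a unital commutative subalgebra of dimension $5$. Sending $s\mapsto b_1$, $t\mapsto b_2$ gives $B\cong\mathbb C[s,t]/(st,s^3,t^3)$, with $s^2\mapsto E_{15}$ and $t^2\mapsto E_{14}$.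

**Step 2. $A$ has $P_1$.** Given arbitrary $\alpha_1,\alpha_2,\beta,\gamma_1,\gamma_2,c\in\mathbb C$, we must solve
$$\begin{aligned} &y_1x_4=\alpha_1,\qquad y_1x_5=\alpha_2,\qquad y_2x_4+y_3x_5=\beta,\\ &y_1x_2+y_2x_5=\gamma_1,\qquad y_1x_3+y_3x_4=\gamma_2,\qquad \textstyle\sum_{i=1}^5x_iy_i=c. \end{aligned}\tag{2}$$

*Case $(\alpha_1,\alpha_2)\ne0$.* Put $y_1=1$, $x_4=\alpha_1$, $x_5=\alpha_2$. Choose $y_2,y_3$ with $y_2\alpha_1+y_3\alpha_2=\beta$. Put $x_2=\gamma_1-y_2\alpha_2$, $x_3=\gamma_2-y_3\alpha_1$, $y_4=y_5=0$. The last equation reads $x_1+x_2y_2+x_3y_3=c$ and determines $x_1$.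

*Case $\alpha_1=\alpha_2=\beta=0$.* Put $y=(1,0,0,0,0)$ and $x=(c,\gamma_1,\gamma_2,0,0)$.

*Case $\alpha_1=\alpha_2=0$, $\beta\ne0$.* Put $y_1=0$, $x_1=x_2=x_3=0$, $x_4=1$, $y_3=\gamma_2$. Let $x_5$ be a root of $\gamma_2X^2-\beta X+\gamma_1$; this polynomial is not constant because $\beta\ne0$. Put $y_2=\beta-\gamma_2x_5$. Then $y_2x_4+y_3x_5=\beta$, next $y_2x_5=\beta x_5-\gamma_2x_5^2=\gamma_1$, and $y_3x_4=\gamma_2$. Finally put $y_5=0$ and $y_4=c$, so that $\sum x_iy_i=x_4y_4=c$.

So $A$ has $P_1$, and by Lemma 5(a) so does $B$. As $\dim B=5=n$ and $B\subsetneq A$, the algebra $B$ is not maximal.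

**Step 3. All $n\ge5$.** We pad with a diagonal summand. For $n>5$, the algebras $B\oplus D_{n-5}\subsetneq A\oplus D_{n-5}$ are unital, have $P_1$ by Lemma 5(c), and have dimensions $n$ and $n+1$. The smaller one is commutative. $\blacksquare$

In $B$, with $N=\operatorname{span}\{E_{14},E_{15},b_1,b_2\}$, the space $\{b:Nb=0\}=\operatorname{span}\{E_{14},E_{15}\}$ has dimension two, so $B$ is local and commutative but not Frobenius. Hence the Frobenius hypothesis in Theorem 4 cannot be dropped. Lemma 8 fails visibly here: $Bx$ is spanned by $x$, $x_4e_1$, $x_5e_1$, $x_2e_1+x_5e_2$, $x_3e_1+x_4e_3$, so it lies in $\operatorname{span}\{x,e_1,e_2,e_3\}$ and has dimension at most $4$.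

## Factoring polynomials of degree $3g-4$: Theorem 3

The three cases of Step 2 did not depend on the degree being two. Let $g\ge2$ and
$$H=\mathbb Ck\oplus V\oplus G,\qquad \dim V=2g-2,\quad \dim G=g,\quad \dim H=3g-1 .$$
Write $x$ with $G$-component $z=(z_0,\dots,z_{g-1})$, $V$-component $\xi=(\xi_0,\dots,\xi_{2g-3})$ and $k$-component $\xi_k$. Write $y$ with $G$-, $V$-, $k$-components $\zeta,\eta,s$. Read $z$ and $\eta$ also as polynomials $z(t)=\sum z_it^i$ and $\eta(t)=\sum\eta_lt^l$. Their product has degree at most $3g-4$. For $0\le j\le3g-4$ let $T_j\in L(G,V)$ be given by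
$$\eta(T_jz)=[t^j]\,\eta(t)z(t),$$
where $[t^j]$ means the coefficient of $t^j$. Let $\mathrm{Mid}=\{g-1,\dots,2g-3\}$, with $g-1$ elements, and let $\mathrm{Out}$ be its complement in $\{0,\dots,3g-4\}$, with $(3g-3)-(g-1)=2g-2=\dim V$ elements. Fix a bijection $\tau:\mathrm{Out}\to\{0,\dots,2g-3\}$, and let $v_0^*,\dots,v_{2g-3}^*$ be the coordinate functionals on $V$. Put
$$b_j=T_j\ (j\in\mathrm{Mid}),\qquad b_j=k\otimes v_{\tau(j)}^*+T_j\ (j\in\mathrm{Out}),$$
$$J=k\otimes G^*+\operatorname{span}\{b_j\},\qquad A=\mathbb C1+J .$$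
So only the outer coefficients are twisted. For $g=2$ the untwisted coefficient is the middle one of a quadratic, and with $\eta(t)=y_3+y_2t$, $z(t)=x_4+x_5t$ and suitable $\tau$ we get back the algebra $A$ of Theorem 1.

**Step 1. $A$ is an algebra of dimension $(3g-1)+(g-1)$.** We check products and independence. The elements of $J$ map $G$ to $\mathbb Ck\oplus V$, $V$ to $\mathbb Ck$, and $k$ to $0$. So a product of two elements of $J$ kills $k$ and $V$ and maps $G$ to $\mathbb Ck$. Thus $JJ\subset k\otimes G^*\subset J$, and $A$ is a unital algebra. If $\sum_jc_jT_j=0$, testing with $\eta=t^l$, $z=t^i$ gives $c_{i+l}=0$, and $i+l$ takes every value in $\{0,\dots,3g-4\}$. So the $T_j$ are independent. Since $T_j$ is the $G\to V$ part of $b_j$, the $b_j$ are independent modulo $k\otimes G^*$. As $J$ is nilpotent, $1\notin J$, and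
$$\dim A=1+g+(3g-3)=4g-2=(3g-1)+(g-1).$$

**Step 2. $A$ has $P_1$.** Given $\alpha\in\mathbb C^g$, $F=(F_j)\in\mathbb C^{3g-3}$ and $c\in\mathbb C$, we must solve
$$sz_i=\alpha_i;\qquad [t^j]\,\eta z+1_{j\in\mathrm{Out}}\,s\,\xi_{\tau(j)}=F_j;\qquad s\xi_k+\eta\cdot\xi+\zeta\cdot z=c.\tag{3}$$

*Case $\alpha\ne0$.* Put $s=1$, $z=\alpha$. Let $i_0$ be minimal with $\alpha_{i_0}\neq0$. For $j\in\mathrm{Mid}$ we have $0\le j-i_0\le2g-3$, because $0\le i_0\le g-1\le j\le 2g-3$, and
$$[t^j]\,\eta\alpha=\alpha_{i_0}\eta_{j-i_0}+(\text{terms in }\eta_l,\ l<j-i_0).$$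
Put $\eta_l=0$ for $l<g-1-i_0$ and for $l>2g-3-i_0$. The equations with $j\in\mathrm{Mid}$, taken in increasing order, then determine $\eta_{g-1-i_0},\dots,\eta_{2g-3-i_0}$ one after another. The equations with $j\in\mathrm{Out}$ define $\xi_{\tau(j)}=F_j-[t^j]\,\eta\alpha$; as $\tau$ is a bijection, each coordinate of $\xi$ is defined once. Put $\zeta=0$ and $\xi_k=c-\eta\cdot\xi$.

*Case $\alpha=0$ and $F_j=0$ for all $j\in\mathrm{Mid}$.* Put $s=1$, $z=0$, $\eta=0$, $\xi_{\tau(j)}=F_j$ for $j\in\mathrm{Out}$, $\xi_k=c$, $\zeta=0$.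

*Case $\alpha=0$ and $F_j\ne0$ for some $j\in\mathrm{Mid}$.* The nonzero polynomial $F(t)=\sum F_jt^j$ has degree at most $(2g-3)+(g-1)$. Distribute its linear factors to get $F=\eta z$ with $\deg\eta\le2g-3$ and $\deg z\le g-1$. Put $s=0$, $\xi=0$, $\xi_k=0$. As $z\ne0$, there is $\zeta$ with $\zeta\cdot z=c$.

**Step 3. General $n\ge5$.** Take $g=\lfloor(n+1)/3\rfloor\ge2$, so that $3g-1\le n$, and add the diagonal summand $D_{n-3g+1}$ (nothing if $n=3g-1$). By Lemma 5(c) the result is a unital $P_1$ algebra in $M_n(\mathbb C)$, of dimension $(4g-2)+(n-3g+1)=n+g-1=n+\lfloor(n-2)/3\rfloor$. $\blacksquare$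

## The bound $\dim A\le n$ for $n\le4$: Theorem 2

It remains to show that nothing of this kind happens for $n\le4$. Let $C(m)$ be the statement:

> Every unital $P_1$ algebra on an $m$-dimensional space has dimension $\le m$.

$C(n)$ gives the maximality claim. If $B$ is unital with $P_1$ and $\dim B=n$, and $A\supset B$ is a $P_1$ algebra, then $A$ is unital, so $\dim A\le n$ and $A=B$.

$C(1)$ is trivial. Let $n\in\{2,3,4\}$ and assume $C(m)$ for all $m<n$. Let $A\subset L(H)$ be unital with $P_1$, $\dim H=n$. By the Wedderburn–Malcev theorem, $A=S\oplus J$ with $J$ the radical, a nilpotent ideal, and $S$ a semisimple subalgebra. The identity of $S$ differs from $1$ by an idempotent in $J$; a nilpotent idempotent is $0$, so $1\in S$.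

**Step 0. Noncommutative $S$.** The aim is to show that this forces $n=4$ and $\dim A=4$. If $S$ is not commutative, there is a central idempotent $e$ of $S$ with $Se\cong M_k$, $k\ge2$. As a unital $M_k$-module, $eH\cong\mathbb C^k\otimes\mathbb C^m$ with $M_k$ acting as $M_k\otimes1$. Write $x,y\in\mathbb C^k\otimes\mathbb C^m$ as $k\times m$ matrices $X,Y$, with $y$ acting by $Z\mapsto\operatorname{tr}(ZY^T)$. Then
$$y\big((b\otimes c)x\big)=\operatorname{tr}(b\,Xc^TY^T).\tag{4}$$
The space $Se$ has $P_1$ by Lemma 5(a), and in representing a functional on $Se$ only the parts of $x$ and $y$ belonging to $eH$ matter. Represent $b\otimes1\mapsto\operatorname{tr}b$. By (4), $\operatorname{tr}(bXY^T)=\operatorname{tr}b$ for all $b$, so $XY^T=I_k$ and $m\ge k$. So $n\ge km\ge4$, whence $n=4$, $k=m=2$, $eH=H$ and $e=1$.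

Now $A\supset M_2\otimes1$. If $a=\sum E_{ij}\otimes c_{ij}\in A$, then $\sum_p(E_{pi}\otimes1)\,a\,(E_{jp}\otimes1)=1\otimes c_{ij}\in A$. So $A=M_2\otimes C$ with $C=\{c:1\otimes c\in A\}$ a unital subalgebra of $M_2$. Suppose $c\in C\setminus\mathbb C1$. Then $b\otimes1\mapsto\operatorname{tr}b$, $b\otimes c\mapsto0$ defines a functional on $M_2\otimes\operatorname{span}(1,c)\subset A$. Representing it gives $XY^T=I$ and $Xc^TY^T=0$. The $2\times2$ matrices $X,Y$ are invertible, so $c=0$, a contradiction. So $C=\mathbb C1$ and $\dim A=4=n$.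

From now on $S$ is commutative, so $S=\bigoplus_{i=1}^k\mathbb Ce_i$ with orthogonal nonzero idempotents $e_i$, $\sum e_i=1$. Put
$$H_i=e_iH,\quad n_i=\dim H_i,\quad J_i=e_iJe_i,\quad A_{ii}=e_iAe_i=\mathbb Ce_i+J_i,\quad A_{ij}=e_iAe_j=e_iJe_j\ (i\ne j).$$
Then $A=\bigoplus_{i,j}A_{ij}$. With $x_j=e_jx$ and $y_i=y\circ e_i$, a functional represented by $(x,y)$ is on $A_{ij}$ equal to
$$a\mapsto y_i(ax_j).\tag{5}$$
Transposition exchanges the blocks $A_{ij}$ and $A_{ji}$, since $e_i^TA^Te_j^T=(e_jAe_i)^T$.

**Step 1. Some $n_i=1$.** The aim is to peel off $H_i$ and use induction, while accounting for the off-diagonal blocks. Put $e=e_i$ and $e'=1-e$, which is nonzero as $n\ge2$. Put $H'=e'H$, $A'=e'Ae'$ and $eH=\mathbb Ch$, and let $h^*$ be the functional with $h^*(h)=1$, $h^*|_{H'}=0$. The nilpotent algebra $eJe$ acts on a line, so $eJe=0$ and $eAe=\mathbb Ce$. Further $eAe'=h\otimes W$ and $e'Ae=V\otimes h^*$ with $W\subset H'^*$, $V\subset H'$. Let $w=\dim W$, $v=\dim V$.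

As $eAe'=eJe'$, we have $eAe'Ae\subset eJe=0$. Since $(h\otimes\rho)(u\otimes h^*)=\rho(u)\,h\otimes h^*$, this says that $W$ vanishes on $V$. So $V\subset W^\perp:=\{x'\in H':\rho(x')=0\text{ for all }\rho\in W\}$. From $A'\cdot e'Ae\subset e'Ae$ we see that $V$ is $A'$-invariant. From $eAe'\cdot A'\subset eAe'$ we get $W\circ A'\subset W$, so $W^\perp$ is $A'$-invariant. Let $\pi$ be the representation of $A'$ on $H''=W^\perp/V$, of dimension $n-1-w-v$.

Given $g\in A'^*$, let $f$ be the functional on $A$ that is $g$ on $A'$, has $f(e)=1$, and is $0$ on $eAe'$ and $e'Ae$. Represent it by $x=\xi h+x'$, $y=\eta h^*+y'$ with $x'\in H'$, $y'\in H'^*$. Then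
$$\xi\eta=1,\qquad \eta\,\rho(x')=0\ (\rho\in W),\qquad \xi\,y'(u)=0\ (u\in V).$$
So $x'\in W^\perp$, $y'$ vanishes on $V$, and $g(a)=y'(ax')=\bar y'(\pi(a)\bar x')$, where $\bar x'$ is the class of $x'$ in $H''$ and $\bar y'$ is the functional on $H''$ induced by $y'|_{W^\perp}$. Thus every functional on $A'$ factors through $\pi$ in this way. So $\pi$ is injective: if $\pi(a)=0$, every $g$ vanishes at $a$. Moreover $\pi(A')$ is a unital $P_1$ algebra on $H''$, and $H''\ne0$ because $A'\neq0$. By induction $\dim A'\le n-1-w-v$, and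
$$\dim A=1+w+v+\dim A'\le n .$$

So assume all $n_i\ge2$. As $n\le4$, either $k=1$, or $n=4$ and $k=2$, $(n_1,n_2)=(2,2)$.

**Step 2. $k=1$, so $A=\mathbb C1+J$.** The aim is to show that $\dim A\ge n+1$ produces an L-shape. Suppose $\dim A\ge n+1$. If $J\neq0$, nilpotency gives $J^2\ne J$, and every codimension-one subspace of $J$ containing $J^2$ is again a subalgebra. Passing to subalgebras, which keep $P_1$, we may assume $\dim J=n$.

Let $K=\bigcap_{a\in J}\ker a$, $\kappa=\dim K$, let $I=JH$ be the span of all ranges, and $\kappa'=n-\dim I$. If $J^m\ne0=J^{m+1}$, then $0\ne J^mH\subset K$, so $\kappa\ge1$. If $JH=H$, then $J^pH=H$ for all $p$, which is impossible; so $\kappa'\ge1$. The elements of $J$ kill $K$ and map into $I$, so $J$ may be viewed as a subspace of $L(H/K,I)$, still with $P_1$. As $H/K,I\neq0$, Lemma 7 gives $n\le(n-\kappa)+(n-\kappa')-1$, that is,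
$$\kappa+\kappa'\le n-1.\tag{6}$$
The common kernel of $J^T$ is the annihilator of $I$, and the span of the ranges of $J^T$ is the annihilator of $K$; so transposition exchanges $\kappa$ and $\kappa'$. Hence $n=2$ is impossible, $n=3$ leaves only $(\kappa,\kappa')=(1,1)$, and $n=4$ leaves, up to transposition, $(1,1)$ and $(1,2)$.

*Case $(1,1)$.* Let $K=\mathbb Ck$ and $I=\ker\psi$. With $m$ as above, a nonzero $c\in J^m$ has $Jc=0$, so range in $K$, and $cJ=0$, so $c$ kills $I$. Hence $k\otimes\psi\in J$.

Take $x\notin I$. Then $Ax+JH=H$. Substituting this equation into itself gives $H=Ax+J^2H=\dots=Ax+J^{m+1}H=Ax$. So the left ideal $L=\{a\in A:ax=0\}$ has dimension $(n+1)-n=1$. It contains no invertible element, and elements of $A\setminus J$ are invertible (a nonzero scalar plus a nilpotent), so $L\subset J$. By nilpotency $JL\subsetneq L$, so $JL=0$. Hence $L$ is spanned by an operator with range in $K$, of the form $k\otimes\omega$ with $\omega\neq0$ and $\omega(x)=0$. As $\psi(x)\ne0$, the functionals $\omega,\psi$ are independent.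

Apply the same argument to $A^T$: take $y$ with $y(k)\ne0$. The space $\{a\in A:y\circ a=0\}$ is spanned by one element of $J$ that kills $I$, of the form $v\otimes\psi$ with $v\neq0$, $y(v)=0$. So $v,k$ are independent. Now $k\otimes\psi,\ k\otimes\omega,\ v\otimes\psi\in J$ contradict Lemma 6.

*Case $n=4$, $(\kappa,\kappa')=(1,2)$.* Here $\dim I=2$ and $\dim K=1$, so $I\not\subset K$ and $JI\ne0$. By nilpotency $JI\ne I$, so $\dim JI=1$. Again by nilpotency $J(JI)=0$, so $JI=K\subset I$. Choose a basis $e_1,\dots,e_4$ with $K=\mathbb Ce_1$, $I=\operatorname{span}(e_1,e_2)$. Each $a\in J$ maps into $I$ and kills $e_1$, and $ae_2\in JI=\mathbb Ce_1$. So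
$$a=e_1\otimes\sigma_a+e_2\otimes\rho_a,\qquad \sigma_a\in E:=\operatorname{span}(e_2^*,e_3^*,e_4^*),\quad \rho_a\in\operatorname{span}(e_3^*,e_4^*).$$
Since $JI\ne0$ and $Je_1=0$, some $a_0\in J$ has $\sigma_{a_0}(e_2)\ne0$. For $b\in J$, as $a_0e_1=0$ and $a_0e_2=\sigma_{a_0}(e_2)e_1$,
$$a_0b=\sigma_{a_0}(e_2)\;e_1\otimes\rho_b\in J .$$
Let $R=\{\rho_b:b\in J\}$ and $r=\dim R$. Then $e_1\otimes R\subset J$, and $1\le r\le2$, because $R=0$ would give $I\subset\mathbb Ce_1$. Write $\{a\in J:\rho_a=0\}=e_1\otimes\Sigma$. Then $R\subset\Sigma\subset E$ and $\dim\Sigma=\dim J-r=4-r\ge2$.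

The linear map $R\to E/\Sigma$, $\rho_b\mapsto\sigma_b+\Sigma$, is well defined: if $\rho_b=\rho_{b'}$, then $b-b'\in e_1\otimes\Sigma$. As $\dim E/\Sigma=3-(4-r)=r-1<r$, it has a nonzero kernel. So there is $b\in J$ with $\rho:=\rho_b\ne0$ and $\sigma_b\in\Sigma$, and then $e_2\otimes\rho=b-e_1\otimes\sigma_b\in J$. Choose $\rho'\in\Sigma$ independent of $\rho\in R\subset\Sigma$. Then $e_1\otimes\rho,\ e_1\otimes\rho',\ e_2\otimes\rho\in J$ contradict Lemma 6.

So $\dim A\le n$ when $k=1$.

**Step 3. $n=4$, $k=2$, $n_1=n_2=2$.** The aim is to bound the four blocks of $A$ separately and show that they cannot all be large at once. A nilpotent algebra on a $2$-dimensional space consists of strictly upper triangular matrices in a suitable basis. So $J_i=0$ or $J_i=\mathbb C\varepsilon_i$ with $\varepsilon_i\ne0=\varepsilon_i^2$. In particular $\dim A_{ii}\le2$.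

**Step 3a. $\dim A_{12}\le2$, and likewise $\dim A_{21}\le2$.** Suppose $N\subset A_{12}$ has dimension $3$. Represent an $f$ with $f(e_1)=f(e_2)=1$ and $f|_N=0$. By (5), $y_1(x_1)=1=y_2(x_2)$, so $y_1\ne0$ and $x_2\neq0$. So $\{T\in L(H_2,H_1):y_1(Tx_2)=0\}$ is $3$-dimensional and contains $N$, hence equals $N$. Choose a basis $g_1=x_2,g_2$ of $H_2$, and a basis $h_1,h_2$ of $H_1$ with $h_1^*=y_1$. Then $h_i\otimes g_j^*\in N$ unless $i=j=1$. So $N$ contains $h_2\otimes g_2^*,\ h_2\otimes g_1^*,\ h_1\otimes g_2^*$, contradicting Lemma 6. The other block follows by exchanging the indices.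

**Step 3b. $J_1=\mathbb C\varepsilon\neq0$.** Here we show $\dim A\le4$; the case $J_2\ne0$ is the same with indices exchanged. Choose a basis $h_1,h_2$ of $H_1$ with $\varepsilon=h_1\otimes h_2^*$.

*Claim: $\varepsilon A_{12}=0$.* Suppose $q\in A_{12}$ and $\varepsilon q=h_1\otimes\nu\ne0$, where $\nu=h_2^*\circ q$. The elements $\varepsilon,\ e_2,\ q,\ \varepsilon q$ are independent: the first two and the last two lie in different blocks $A_{11}$, $A_{22}$, $A_{12}$, and $\varepsilon q=\lambda q$ would give $0=\varepsilon^2q=\lambda^2q$, so $\lambda=0$ and $\varepsilon q=0$. Represent an $f$ with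
$$f(\varepsilon)=1,\quad f(\varepsilon q)=0,\quad f(e_2)=1,\quad f(q)=\begin{cases}1&\text{if } q:H_2\to H_1\text{ is not invertible,}\\0&\text{if it is.}\end{cases}$$
From $f(\varepsilon)=y_1(h_1)h_2^*(x_1)=1$ we get $y_1(h_1)\neq0$. From $f(\varepsilon q)=y_1(h_1)\nu(x_2)=0$ we get $\nu(x_2)=0$. From $f(e_2)=y_2(x_2)=1$ we get $x_2\ne0$. As $q=h_1\otimes(h_1^*\circ q)+h_2\otimes\nu$, it follows that $f(q)=y_1(qx_2)=y_1(h_1)\,h_1^*(qx_2)$. If $q$ is not invertible, then $h_1^*\circ q$ and $\nu$ are dependent. Since $\nu\neq0$, $h_1^*\circ q\in\mathbb C\nu$, so $f(q)=0$, a contradiction. If $q$ is invertible, then $h_1^*\circ q$ and $\nu$ are independent functionals on the $2$-dimensional $H_2$, and both vanish at $x_2$. So $x_2=0$, a contradiction. This proves the claim.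

Applied to $A^T$, with $\varepsilon^T$ in place of $\varepsilon$, the claim gives $A_{21}\varepsilon=0$. Now $\varepsilon q=h_1\otimes(h_2^*\circ q)=0$ for $q\in A_{12}$, and $p\,\varepsilon=(ph_1)\otimes h_2^*=0$ for $p\in A_{21}$. So
$$A_{12}=h_1\otimes W,\qquad A_{21}=V\otimes h_2^*,\qquad W\subset H_2^*,\quad V\subset H_2 .$$
If both are nonzero, take $0\ne\omega\in W$ and $0\ne u\in V$. The elements $\varepsilon=h_1\otimes h_2^*$, $h_1\otimes\omega$, $u\otimes h_2^*$ form an L-shape: $h_1\in H_1$ and $u\in H_2$ are independent, and so are $h_2^*$ and $\omega$, which live on $H_1$ and $H_2$. This contradicts Lemma 6. So one of $A_{12},A_{21}$ vanishes, and by transposition we may assume $A_{21}=0$. Note $\dim A_{11}=2$. Put $w=\dim W$.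

If $w=0$, then $\dim A=\dim A_{11}+\dim A_{22}\le4$.

If $w>0$, we repeat the idea of Step 1. Given $g\in A_{22}^*$, represent an $f$ with $f(\varepsilon)=1$, $f|_{A_{12}}=0$, $f|_{A_{22}}=g$. Then $y_1(h_1)\ne0$. For $\omega\in W$, $0=f(h_1\otimes\omega)=y_1(h_1)\omega(x_2)$, so $x_2\in W^\perp\subset H_2$, and $g(a)=y_2(ax_2)$. Since $A_{12}A_{22}\subset A_{12}$, the space $W^\perp$ is $A_{22}$-invariant. So every functional on $A_{22}$ is represented on $W^\perp$. Hence $A_{22}$ acts faithfully on $W^\perp$, as a unital $P_1$ algebra, and $W^\perp\ne0$ because $A_{22}\neq0$. By induction $\dim A_{22}\le\dim W^\perp=2-w$, and $\dim A\le2+w+(2-w)=4$.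

**Step 3c. $J_1=J_2=0$.** The last case is settled by counting. Now $A_{12}A_{21}\subset J_1=0$ and $A_{21}A_{12}\subset J_2=0$, and $\dim A=2+\dim A_{12}+\dim A_{21}$. If one of $A_{12},A_{21}$ is $0$, then $\dim A\le2+2$ by Step 3a. Suppose both are nonzero. Then $0\ne A_{21}H_1\subset\bigcap_{q\in A_{12}}\ker q\neq H_2$ (kernels in $H_2$), so both spaces equal one line $\ell_2\subset H_2$. In the same way $A_{12}H_2=\bigcap_{p\in A_{21}}\ker p$ (kernels in $H_1$) is a line $\ell_1\subset H_1$. So $A_{12}$ consists of maps $H_2/\ell_2\to\ell_1$ and $A_{21}$ of maps $H_1/\ell_1\to\ell_2$. Both have dimension $1$, and $\dim A=4$.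

This proves $C(2)$, $C(3)$ and $C(4)$, hence Theorem 2. Together with Theorem 1 it shows that the question has a positive answer precisely for $n\le4$. $\blacksquare$
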